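\title{The $K$-trivial degrees in the jump-traceability hierarchy: an exact threshold}

\begin{abstract}
We prove that every $K$-trivial Turing degree is $\log(n)$-jump-traceable, and we locate the $K$-trivial degrees exactly in the jump-traceability hierarchy: for an order function $h$, every $K$-trivial degree is $h$-jump-traceable if and only if $\liminf_n h(n)/\log_2 n>0$. The negative half is witnessed by a single c.e.\ $K$-trivial set, for all order functions $h$ with $\liminf_n h(n)/\log_2 n=0$ at once. Both proofs use weights that grow geometrically with the number of values already traced, and in both the logarithm counts the steps that such weights need to grow from about $1/n$ to $1$.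
\end{abstract}

\section{Introduction}\label{sec:intro}

A set of natural numbers can be close to computable because it is easy to describe, or because it is weak as an oracle. We compare one notion of each kind.

We identify a set $A\subseteq\mathbb N$ with its characteristic sequence in $2^\omega$ and write $A\upharpoonright n$ for the string of its first $n$ bits. Let $K$ denote prefix-free Kolmogorov complexity (recalled in Section~\ref{sec:background}). Since $n$ is the length of $A\upharpoonright n$, every set satisfies $K(A\upharpoonright n)\ge K(n)-O(1)$. A set $A$ is \emph{$K$-trivial} if it meets this bound: there is a constant $b$ with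
\[
K(A\upharpoonright n)\le K(n)+b\qquad\text{for all }n .
\]
A Turing degree is $K$-trivial if it contains a $K$-trivial set. Computable sets are $K$-trivial, because $A\upharpoonright n$ can be computed from $n$.

An \emph{order function} is a computable, nondecreasing, unbounded function $h\colon\mathbb N\to\mathbb N$ with $h(n)\ge1$ for all $n$. An \emph{$h$-trace} for a partial function $\psi$ is a uniformly c.e.\ sequence $\langle T_n\rangle_{n\in\mathbb N}$ of finite sets such that $|T_n|\le h(n)$ for all $n$, and $\psi(n)\in T_n$ whenever $\psi(n)$ is defined. A set $A$ is \emph{$h$-jump-traceable} if every $A$-partial computable function has an $h$-trace. This depends only on the Turing degree of $A$. A set is \emph{strongly jump-traceable} if it is $h$-jump-traceable for every order function $h$.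

A trace is a list of guesses made without the oracle, and $h(n)$ is the number of guesses allowed for the value $\psi(n)$. If $A$ is computable, one guess suffices: enumerate $\psi(n)$ into $T_n$ when it converges. For the halting problem $\emptyset'$ no order function $h$ suffices: if $\langle S^j_n\rangle_n$ is the $j$-th uniformly c.e.\ sequence, then $\emptyset'$ can find the first $h(j)$ elements enumerated into $S^j_j$ (or all of them, if there are fewer) and choose $\psi(j)$ outside, so $\psi$ has no $h$-trace. Between these extremes, the classes of $h$-jump-traceable degrees grow with $h$ and form the \emph{jump-traceability hierarchy}, a scale on which the weakness of an oracle can be read off.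

Throughout, $\log_2$ is the real logarithm, and $\log(n)$ is the order function $n\mapsto\max(1,\lceil\log_2n\rceil)$, with value $1$ at $n=0$. The following results are quoted in \cite{talk}.
\begin{itemize}
\item[(i)] The strongly jump-traceable degrees are strictly contained in the $K$-trivial degrees (Cholak, Downey, Greenberg; Downey, Greenberg).
\item[(ii)] For each $K$-trivial degree $\mathbf a$ there is a constant $M$ such that $\mathbf a$ is $M\log(n)$-jump-traceable (H\"olzl, Kr\"aling, Merkle).
\item[(iii)] There is a $K$-trivial degree that is not $o(\log n)$-jump-traceable (Cholak, Downey, Greenberg; Turetsky); in particular, for every order function $h=o(\log n)$ there is a $K$-trivial degree that is not $h$-jump-traceable.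
\end{itemize}
So the $K$-trivial degrees sit at logarithmic height, and what remains is the constant. The problem posed in \cite{talk} is to place the $K$-trivial degrees in the hierarchy, and in particular to decide:
\begin{quote}
\emph{Is every $K$-trivial degree $\log(n)$-jump-traceable?}
\end{quote}
In (ii) the constant $M$ may depend on the degree, and one might guess that it has to grow with the constant $b$ in the definition of $K$-triviality; then the answer would be no. Reindexing does not remove $M$. If $g$ is computable and injective and $\psi'(g(n))=\psi(n)$, then an $M\log(n)$-trace for $\psi'$ gives $M\log(g(n))$ guesses for $\psi(n)$, and this is at most $\log (n)$ only if $g(n)$ is at most about $n^{1/M}$, which is impossible for an injective $g$ when $M>1$. Packing several values of $\psi$ into one tuple does not help, since the tuple is undefined as soon as one of the values is. Nevertheless the answer is yes, with any positive constant.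

\begin{theorem}\label{thm:upper}
Let $h$ be an order function with $\liminf_n h(n)/\log_2 n>0$. Then every $K$-trivial degree is $h$-jump-traceable. In particular, every $K$-trivial degree is $\log(n)$-jump-traceable, and even $\max(1,\lceil\varepsilon\log_2n\rceil)$-jump-traceable for every rational $\varepsilon>0$ (with value $1$ at $n=0$).
\end{theorem}

For $\varepsilon=p/p'$ the number $\lceil\varepsilon\log_2n\rceil$ is the least $k$ with $2^{kp'}\ge n^p$, so the last function is computable and is an order function.

\begin{theorem}\label{thm:lower}
There is a single c.e.\ $K$-trivial set that is not $h$-jump-traceable for any order function $h$ with $\liminf_n h(n)/\log_2n=0$.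
\end{theorem}

The lower limit is nonnegative, so the two theorems cover all order functions.

\begin{corollary}\label{cor:threshold}
Let $h$ be an order function. Every $K$-trivial degree is $h$-jump-traceable if and only if $\liminf_n h(n)/\log_2n>0$, that is, if and only if $h=\Omega(\log n)$.
\end{corollary}

We prove Theorem~\ref{thm:lower} first, in Section~\ref{sec:lower}. It is the shorter argument, and it shows where the logarithm comes from and why no constant should survive. Section~\ref{sec:idea} sets up the proof of Theorem~\ref{thm:upper} and works out its idea for one argument of the function; Sections~\ref{sec:construction}--\ref{sec:golden} contain the construction and its verification.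

\section{Background}\label{sec:background}

A \emph{prefix-free machine} is a partial computable function from binary strings to binary strings such that no string in its domain is a proper prefix of another. Let $(\varphi_e)$ be a standard listing of the partial computable functions; numbers are identified with strings by the length-lexicographic order. Let $M_e$ be obtained by enumerating the graph of $\varphi_e$ and omitting each input that is comparable with an input already admitted. Every $M_e$ is a prefix-free machine, and $M_e=\varphi_e$ whenever $\varphi_e$ is one. We fix the universal machine
\[
U(0^e1\tau)=M_e(\tau)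
\]
and let $K(\sigma)$ be the least length of a string $\tau$ with $U(\tau)=\sigma$. If $M_e(\tau)=\sigma$ then $K(\sigma)\le|\tau|+e+1$. Another universal machine changes $K$ by a bounded amount, so the choice does not affect $K$-triviality. Since the domain of $U$ is prefix-free, the cylinders above its elements are disjoint, and hence
\begin{equation}\label{eq:kraft}
\sum_\sigma 2^{-K(\sigma)}\le 1 .
\end{equation}
Let $K_s(\sigma)$ be the least length of a $\tau$ with $|\tau|\le s$ such that $U(\tau)=\sigma$ within $s$ steps, and $\infty$ if there is none; we read $2^{-\infty}=0$. Then $K_s(\sigma)$ is computable, nonincreasing in $s$, and equal to $K(\sigma)$ for all large $s$.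

A \emph{request} is a pair $(\rho,\sigma)$ of a number and a string, and the \emph{weight} of a set $L$ of requests is $\sum_{(\rho,\sigma)\in L}2^{-\rho}$. We use three published facts.
\begin{itemize}
\item[(F1)] (Nies \cite{nies}.) Every $K$-trivial set is Turing reducible to a c.e.\ $K$-trivial set.
\item[(F2)] (Kraft--Chaitin theorem.) From an index of a c.e.\ set $L$ of requests of weight at most $1$ one can compute an index of a prefix-free machine that, for each $(\rho,\sigma)\in L$, maps some string of length $\rho$ to $\sigma$.
\item[(F3)] (Recursion theorem.) For every computable function $g$ there is an $e$ with $\varphi_e=\varphi_{g(e)}$.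
\end{itemize}

\begin{lemma}\label{lem:closure}
Let $h$ be an order function.
\begin{itemize}
\item[(a)] If $A\le_TD$ and $D$ is $h$-jump-traceable, then so is $A$.
\item[(b)] Let $\psi$ be a partial function, $n_1\in\mathbb N$, and $\langle T_n\rangle_{n\ge n_1}$ uniformly c.e.\ with $|T_n|\le h(n)$, and with $\psi(n)\in T_n$ when $\psi(n)$ is defined, for all $n\ge n_1$. Then $\psi$ has an $h$-trace.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Every $A$-partial computable function is $D$-partial computable. (b) For $n<n_1$ let $T_n=\{\psi(n)\}$ if $\psi(n)$ is defined and $T_n=\emptyset$ otherwise. This is finitely much information, and $|T_n|\le1\le h(n)$.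
\end{proof}

\section{A $K$-trivial set with no sublogarithmic traces}\label{sec:lower}

\subsection{The cost of an enumeration}

To make a c.e.\ set $A$ $K$-trivial, we answer each description of a number $y$ that $U$ shows us with a description of the current string $A\upharpoonright y$ of about the same length. When $x$ enters $A$ at stage $s$, the descriptions issued for the numbers $y$ with $x<y\le s$ become useless and have to be issued again. Their weight is the \emph{cost}
\[
c(x,s)=\sum_{x<y\le s}2^{-K_s(y)},
\]
a rational number computable from $x$ and $s$.

\begin{lemma}[Downey--Hirschfeldt--Nies--Stephan]\label{lem:cost}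
Let $(A_s)$ be a computable enumeration of a c.e.\ set $A$, with $A_0=\emptyset$, in which at most one element $x_s$ enters at stage $s$. If $\sum_sc(x_s,s)<\infty$, where $s$ ranges over the stages at which $x_s$ exists, then $A$ is $K$-trivial.
\end{lemma}

\begin{proof}
Fix $c_0$ with $2+\sum_sc(x_s,s)\le2^{c_0}$. At stage $s$, for each $y\le s$ with $K_s(y)<\infty$, issue the request $(K_s(y)+c_0,\,A_s\upharpoonright y)$ if $s=y$, or $K_s(y)\ne K_{s-1}(y)$, or $A_s\upharpoonright y\ne A_{s-1}\upharpoonright y$.

For fixed $y$, the requests issued for one of the first two reasons carry strictly decreasing values $K_s(y)\ge K(y)$. By \eqref{eq:kraft} their total weight, over all $y$, is at most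
\[
2^{-c_0}\sum_y\sum_{k\ge K(y)}2^{-k}=2^{-c_0}\sum_y2\cdot2^{-K(y)}\le2\cdot2^{-c_0}.
\]
A request issued at stage $s$ for the third reason has $x_s<y\le s$, so these requests have total weight at most $2^{-c_0}\sum_sc(x_s,s)$. The whole set has weight at most $1$, and (F2) applies. Given $y$, let $s\ge y$ be the least stage from which on $K_s(y)$ and $A_s\upharpoonright y$ are final. One of the three conditions holds at $s$, so $(K(y)+c_0,A\upharpoonright y)$ is a request, and $K(A\upharpoonright y)\le K(y)+O(1)$.
\end{proof}

Costs can be high, but not often. Since $K_s\ge K$, we have $c(x,s)\le\sum_{x<y\le s}2^{-K(y)}$, and \eqref{eq:kraft} gives: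
\begin{equation}\label{eq:disjoint}
\text{if the intervals }(x_j,s_j]\text{ are pairwise disjoint, then }\sum_jc(x_j,s_j)\le1 .
\end{equation}

\subsection{Traces of size one and two}

We build $A$ together with an $A$-partial computable function $\Psi^A$ that escapes a given sequence $\langle T_n\rangle$ at some argument. The arguments reserved for this purpose are called \emph{boxes}. For a box $n$ we choose a large number $u$, a \emph{marker}, and declare $\Psi^A(n)=u$ for as long as $u\notin A$. If $u$ never appears in $T_n$, we have won. If it appears at stage $s$, we can put $u$ into $A$, at cost $c(u,s)$, and choose a new marker. The difficulty is that $u$ may appear late, when the cost is high.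

Suppose first that $|T_n|\le1$ on our boxes, and that we may spend $\theta$, a power of $2$. If $c(u,s)\le\theta$, we enumerate $u$; the next marker cannot enter $T_n$, and we have won. If $c(u,s)>\theta$, we give up the box and start on the next one with a marker larger than $s$. By \eqref{eq:disjoint} this happens fewer than $1/\theta$ times. So $1/\theta$ boxes suffice, and the total cost is at most $\theta$.

Now suppose that $|T_n|\le2$, and use thresholds $\theta_0$ for the first marker of a box and $\theta_1$ for the second. There is a new loss: we may pay $\theta_0$ to remove the first marker and then give up the box at the second. This happens fewer than $1/\theta_1$ times, so the loss is bounded by $\theta_0/\theta_1$. With $\theta_0=\theta_1$ this bound is $1$, however small the thresholds are, and a bound of $1$ for each of infinitely many traces is of no use for Lemma~\ref{lem:cost}. With $\theta_0=\theta_1/r$ the loss is at most $1/r$. The price is in the number of boxes: each box given up accounts for at least $\theta_0$ in \eqref{eq:disjoint}, so we need $1/\theta_0=r/\theta_1$ of them. For traces of size $H$ we use $H$ thresholds in geometric progression with ratio $r$, and we need about $r^H$ boxes on which $h\le H$. If $h(m)=H$,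 the numbers up to $m$ are available, and the condition is roughly $r^{h(m)}\le m$, or $h(m)\le\log_2m/\log_2r$.

\subsection{Proof of Theorem~\ref{thm:lower}}

For $e=\langle a,j\rangle$ let $T^e_n$ consist of the first $\varphi_a(n)$ elements enumerated into $S^j_n$, where $\langle S^j_n\rangle_n$ is the $j$-th uniformly c.e.\ sequence; this is defined when $\varphi_a(n)$ is. \emph{Requirement $e$} says: if $\varphi_a$ is an order function with $\liminf_n\varphi_a(n)/\log_2n=0$, then for some $n$ the value $\Psi^A(n)$ is defined and is not in $T^e_n$. If $\langle S^j_n\rangle_n$ is a $\varphi_a$-trace for some function, then $T^e_n=S^j_n$. So if all requirements are met, then the one function $\Psi^A$ has no $h$-trace for any $h$ as in the theorem.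

Let $r_e=2^{e+2}$. The boxes of requirement $e$ are taken from the numbers $n\equiv2^e\pmod{2^{e+1}}$, those divisible by $2^e$ but not by $2^{e+1}$; different requirements have different boxes. We assign the stages $s\ge1$ computably to the requirements so that each stage belongs to one requirement and each requirement owns infinitely many stages.

\medskip\noindent\emph{Search.} At its stages, requirement $e$ first searches for an $m$ such that $\varphi_a$ is defined and nondecreasing on $\{0,\dots,m\}$ and, with $H=\varphi_a(m)$, the set
\[
B_e=\{n\le m:\ n\equiv2^e\pmod{2^{e+1}}\}
\]
has at least $2^er_e^H+1$ elements. If $\varphi_a$ satisfies the hypothesis of the requirement, the search succeeds. Indeed $|B_e|\ge m2^{-e-1}-1$; for infinitely many $m$ we have $\varphi_a(m)\le\log_2m/(2(e+2))$, that is, $r_e^{\varphi_a(m)}\le\sqrt m$; and $m2^{-e-1}-1\ge2^e\sqrt m+1$ for large $m$. If the search never succeeds, requirement $e$ does nothing else. If it succeeds, then $|T^e_n|\le\varphi_a(n)\le H$ for all $n\in B_e$, the sets $T^e_n$ ($n\in B_e$) can be enumerated, and we write $r=r_e$ and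
\[
\theta_i=2^{-e}r^{\,i-H}\qquad(0\le i\le H).
\]

\noindent\emph{Action.} The boxes in $B_e$ are treated in increasing order. Each starts at level $i=0$ without a marker. Let $s$ be a stage of requirement $e$, let $n$ be the current box and $i$ its level.
\begin{enumerate}
\item If $n$ has no current marker, appoint one: a number $u$ larger than $s$ and than all markers appointed so far by any requirement.
\item If $n$ has the current marker $u$, and $u$ has appeared in $T^e_n$ by stage $s$, there are two cases. If $c(u,s)\le\theta_i$, \emph{attack}: put $u$ into $A_s$, raise the level to $i+1$, and leave $n$ without a current marker. If $c(u,s)>\theta_i$, \emph{abandon} $n$ forever and make the next element of $B_e$ the current box.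
\item Otherwise do nothing.
\end{enumerate}
With oracle $A$, compute $\Psi^A(n)$ by following the construction and returning the first marker of $n$ that is not in $A$. Markers are distinct, and a marker enters $A$ only through an attack on its own box. So a marker of $n$ that is never attacked is the value $\Psi^A(n)$, and the requirements do not interfere with each other.

\medskip\noindent\emph{Verification.} Fix $e$ for which the search succeeds. If a box $n$ is attacked or abandoned at level $i$, then $i+1$ distinct markers of $n$ lie in $T^e_n$, so $i<H$. In particular the thresholds used are defined, and a box is attacked at most $H$ times.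

Suppose a box is abandoned at stage $s$, with marker $u$ and at level $i$. Then $\theta_i<c(u,s)$. All later markers exceed $s$, so the intervals $(u,s]$ of different abandonments by requirement $e$ are disjoint. Writing $i(n)$ for the level at which $n$ is abandoned, we obtain from \eqref{eq:disjoint}
\begin{equation}\label{eq:abandon}
\sum_{n\text{ abandoned}}\theta_{i(n)}<1 .
\end{equation}
Each term is at least $\theta_0=2^{-e}r^{-H}$, so fewer than $2^er^H$ boxes are abandoned. Hence $B_e$ is never exhausted, and some box $n\in B_e$ becomes current and is never abandoned. After its last attack it receives a marker $u$ that never appears in $T^e_n$, since otherwise step~2 would apply. Then $u\notin A$ and $\Psi^A(n)=u\notin T^e_n$. Requirement $e$ is met.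

It remains to add up the costs. We have $\sum_{j<i}\theta_j\le\theta_i(r^{-1}+r^{-2}+\cdots)=\theta_i/(r-1)$. The attacks on a box abandoned at level $i$ took place at levels $0,\dots,i-1$ and cost at most $\theta_i/(r-1)$, so by \eqref{eq:abandon} the abandoned boxes together cost at most $1/(r-1)$. The one box that is reached and not abandoned costs at most $\theta_H/(r-1)=2^{-e}/(r-1)$. Requirement $e$ therefore contributes at most $2/(2^{e+2}-1)\le2^{-e}$ to $\sum_sc(x_s,s)$. This bound used only what the search has verified, so it holds whether or not $\varphi_a$ is an order function. The total cost is at most $2$, at most one number enters $A$ at each stage, and $A$ is $K$-trivial by Lemma~\ref{lem:cost}. \qed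

\begin{remark}\label{rem:monotone}
Monotonicity of $h$ turns one small value $h(m)$ into a bound on all boxes up to $m$. Without it the theorem fails. Let $h(2^k)=\log(k)$, and $h(n)=\log(n)$ if $n$ is not a power of $2$. This $h$ is computable, tends to infinity, and $h(2^k)/k\to0$. Yet if $A$ is $K$-trivial and $\psi$ is $A$-partial computable, Theorem~\ref{thm:upper} gives $\log(n)$-traces $\langle T_n\rangle$ for $\psi$ and $\langle T'_k\rangle$ for $k\mapsto\psi(2^k)$, and using $T'_k$ at $n=2^k$ and $T_n$ elsewhere traces $\psi$ with bound $h$.
\end{remark}

\begin{remark}\label{rem:guess}
With a ratio $r>1$, the strategy for one requirement costs about $1/(r-1)$ and finds enough boxes against the bound $M\log(n)$ when $M\log_2r<1$. So one trace with a large constant $M$ can be defeated, by taking $r$ close to $1$, at a large finite cost. But all traces have to be defeated at finite total cost, which forces $r_e\to\infty$, and then the strategy has no room if $h(n)\ge\varepsilon\log_2n$. This suggests that the constant $b$ of a $K$-trivial set can spoil finitely many attempts at a trace but not all of them. The proof of Theorem~\ref{thm:upper} makes many attempts and shows that one succeeds.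
\end{remark}

\section{Testing computations with measure}\label{sec:idea}

\subsection{Setting}

Let $h$ be as in Theorem~\ref{thm:upper}. Fix $\varepsilon>0$ with $h(n)\ge\varepsilon\log_2n$ for almost all $n$, an integer $q\ge1$ with $q>1/\varepsilon$, and put $r=2^q$. For $h=\log(n)$ one can take $\varepsilon=1$, $q=2$, $r=4$. By (F1) and Lemma~\ref{lem:closure}(a) it suffices to treat a c.e.\ set $A$ with $K(A\upharpoonright n)\le K(n)+b$ for all $n$. Let $\psi=\Phi^A$ be $A$-partial computable. We shall trace $\psi(n)$, for almost all $n$, with $\frac1q\log_2n+O(\log\log n)$ guesses.

We want $K$-triviality to be visible at every stage.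

\begin{lemma}\label{lem:stages}
There are a computable enumeration $(A_t)$ of $A$ and a computable approximation $(K_t)$, nonincreasing in $t$ with limit $K$ and possibly taking the value $\infty$, such that
\begin{equation}\label{eq:sync}
K_t(A_t\upharpoonright y)\le K_t(y)+b\qquad\text{for all }y\le t.
\end{equation}
\end{lemma}

\begin{proof}
Start from any enumeration of $A$ and the approximation of Section~\ref{sec:background}. For fixed $t$, the finitely many inequalities for $y\le t$ hold at every sufficiently late stage, because all values involved are then final. So we can search computably for stages $s_0<s_1<\cdots$ such that the inequalities for $y\le t$ hold at $s_t$, and take $s_t$ as the new stage $t$.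
\end{proof}

From now on $A_t$ and $K_t$ are as in Lemma~\ref{lem:stages}. We say that \emph{$A\upharpoonright x$ changes at $t$} if $A_t\upharpoonright x\ne A_{t-1}\upharpoonright x$. We write $\psi_t(n)=v$ \emph{with use $u$} if $\Phi^{A_t}(n)=v$ within $t$ steps and $u$ is the maximum of $n+1$ and $1+{}$the largest number queried. Thus $u>n$ always. The computation persists, with the same value and use, as long as $A\upharpoonright u$ does not change; and if $\psi(n)=v$, then from some stage on $\psi_t(n)=v$ with a fixed use.

We shall make numbers $y$ of our choice simple, and we need to know by how much $U$ falls behind. Uniformly in $d$ we build a c.e.\ set $L_d$ of requests of weight at most $1$. By (F2) there is a computable $g$ such that $\varphi_{g(e)}$ is a prefix-free machine for $L_{e+1}$, and by (F3) there is $e$ with $\varphi_e=\varphi_{g(e)}$, so that $M_e$ is this machine. For $d=e+1$ and $L=L_d$,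
\begin{equation}\label{eq:coding}
(\rho,y)\in L\ \Longrightarrow\ K(y)\le\rho+d .
\end{equation}
So the construction may use the constant $d$ by which its own requests are honored.

\subsection{The ledger}

We see $\psi_t(n)=v$ with use $u$ and must decide whether to spend a guess on $v$. We test the computation: choose a fresh $y>u$, issue a request $(\rho,y)$, and wait until $K_t(y)\le\rho+d$ with $t\ge y$. By \eqref{eq:sync} the current string $A\upharpoonright y$ then has a description of length $\rho+d+b$, and so does every later version of $A\upharpoonright y$. If $v$ is wrong, $A\upharpoonright u$ changes, and $U$ has to describe one more string. We have invested weight $2^{-\rho}$ once; each change takes $2^{-\rho-d-b}$ from the sum \eqref{eq:kraft}.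

\begin{lemma}\label{lem:ledger}
Let $Y\subseteq\mathbb N$. Suppose that for each $y\in Y$ we are given numbers $\rho_y$, $p_y$ and a stage $t_y\ge y$ such that $K_{t_y}(y)\le\rho_y+d$ and $A\upharpoonright y$ changes at $p_y$ or more stages $t>t_y$. Then
\[
\sum_{y\in Y}(p_y+1)\,2^{-\rho_y}\le2^{b+d}.
\]
\end{lemma}

\begin{proof}
For $t\ge t_y$ we have $K(A_t\upharpoonright y)\le K_t(A_t\upharpoonright y)\le K_t(y)+b\le\rho_y+d+b$ by \eqref{eq:sync}. Since $(A_t)$ is increasing, $A\upharpoonright y$ never returns to an earlier value, so the strings $A_t\upharpoonright y$ with $t\ge t_y$ include at least $p_y+1$ distinct ones. Hence $(p_y+1)2^{-\rho_y-d-b}\le\sum_{|\sigma|=y}2^{-K(\sigma)}$. Different $y$ concern strings of different lengths; sum over $Y$ and use \eqref{eq:kraft}.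
\end{proof}

This is the only place where $K$-triviality is used, and it is the place where $A$ has to be c.e.: if $A\upharpoonright y$ could change back, old descriptions would serve again and changes would be free.

\subsection{One argument, by hand}

Call invested weight \emph{paid} when $A$ changes below the tested use after the test is complete. How much should the successive tests for one argument $n$ weigh? A passed test is paid as soon as another value shows up, but the last value may be correct, and its test is never paid.

Take $r=4$ and weights $w,4w,16w,\dots$, and suppose that $\psi_t(n)$ shows the values $v_0,v_1,v_2$, each of which passes its test and enters $T_n$. When $v_1$ appears, the first test has been paid; when $v_2$ appears, the second one has. We have invested $21w$, of which $5w$ is paid, and $21w=w+4\cdot5w$. In general, for $w_i=w_0r^i$,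
\begin{equation}\label{eq:geom}
\sum_{i\le j}w_i=w_0+r\sum_{i<j}w_i ,
\end{equation}
so, apart from the first stake $w_0$, the paid weight is a $1/r$ share of the investment. And the trace is short: the test of weight $4^iw$ requires $4^iw\le1$, so $|T_n|\le1+\frac12\log_2(1/w)$. With equal weights the same reasoning would allow $1/w$ guesses. The first stakes $w_0(n)$ may all be lost, so their sum over $n$ has to be at most a small $\gamma$. This rules out $w_0(n)=\gamma n^{-\delta}$ for $\delta\le1$ but allows $w_0(n)$ to be $\gamma/n$ up to logarithmic factors, which gives $\frac1q\log_2n+O(\log\log n)$ guesses.

A test may be interrupted by a change of $A\upharpoonright u$ while we wait for $U$, and weight that $U$ has not yet answered is lost. We therefore invest in small pieces, one at a time; an interruption pays all pieces but the last. Ignore this loss for the moment.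

\subsection{Why one level is not enough}

Run these tests for all $n$. The danger is that we use up our total weight $1$. If we do, and $Q$ is the paid weight, then \eqref{eq:geom} gives $1\le\gamma+rQ$, while Lemma~\ref{lem:ledger} gives $1+Q\le2^{b+d}$. If $b+d$ were $0$, this would be a contradiction: we would never run out of weight, and every correct value would be tested and traced. But $d\ge1$ and $Q\le1$, so there is no contradiction. The machine $U$ is richer than we are by the factor $2^{b+d}$, and to exhaust it our weight must be paid many times over.

The remedy is to nest the strategy. To test $\psi_t(n)=v$ with use $u$ at weight $w$, do not invest $w$ directly. Start a copy of the strategy above, with total weight $w$, which assumes that $A\upharpoonright u$ is final and tries to trace $\psi$ on the arguments $n'\ge u$. If $A\upharpoonright u$ is indeed final and the copy never runs out of weight, it traces $\psi$ on almost all arguments and we are done. If it runs out, about a $1/r$ share of $w$ has been paid by changes above $u$, and we count the test as passed; a later change below $u$ is a different change and pays the weight again. With $N$ levels, the weight paid at each level is at least $1/(2r)$ once the losses are included,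 so the left side in Lemma~\ref{lem:ledger} is at least $N/(2r)$, and this exceeds $2^{b+d}$ for large $N$. A large ratio $r$ makes traces short and payments small, and the number of levels makes up for the small payments. The size of a trace depends on $b$, $d$ and $N$ only through an additive constant.

\section{The construction}\label{sec:construction}

Put
\[
N=2^{b+d+q+1}+1,\qquad\gamma^*=\frac1{4r}=2^{-q-2},\qquad\ell(n)=m+2\lceil\log_2(m+2)\rceil\ \text{ with }m=\lfloor\log_2(n+1)\rfloor .
\]
For each $m$ there are $2^m$ numbers $n$ with $\lfloor\log_2(n+1)\rfloor=m$, so
\begin{equation}\label{eq:ell}
\sum_n2^{-\ell(n)}\le\sum_{m\ge0}\frac1{(m+2)^2}<\sum_{m\ge0}\frac1{(m+1)(m+2)}=1 .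
\end{equation}

A \emph{piece} is a number $y$ for which one request $(\rho_y,y)$ is put into $L_d$; its \emph{weight} is $2^{-\rho_y}$. The copies of the strategy are called \emph{runs}. A run $R$ has
\begin{itemize}
\item a \emph{level} $k\in\{0,\dots,N\}$;
\item a \emph{goal} $W_R>0$, a dyadic rational: the weight to be placed before $R$ returns;
\item a \emph{base} $\beta_R\in\mathbb N$: the run assumes that $A\upharpoonright\beta_R$ is final;
\item a \emph{quota} $\gamma_R$, a power of $2$, which limits the weight that $R$ may lose.
\end{itemize}
A run of level $0$ places pieces. A run $R$ of level $k\ge1$ starts \emph{children} of level $k-1$, each \emph{for} some argument $n\ge\beta_R$, and enumerates sets $T^R_n$ ($n\ge\beta_R$), initially empty; its stakes are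
\[
w^R_i(n)=\gamma_R\,2^{-\ell(n)}\,r^{\,i}.
\]
A run is \emph{active} from its start until it \emph{ends}, either by \emph{returning} or by being \emph{cancelled}; a run that has ended never acts again. The pieces \emph{in} $R$ are those placed by $R$ and its descendants, whether these have ended or not, and $\mathrm{used}_R$ is their current total weight.

At stage $0$ we start the \emph{top run}, with level $N$, goal $1$, base $0$ and quota $\gamma^*$. At every stage the active runs form a chain, from the top run down, each a child of the one before. Stage $t\ge1$ has three steps.

\medskip\noindent\emph{Step 1: cancellation.} Every active run $R$ such that $A\upharpoonright\beta_R$ changes at $t$ is cancelled, together with its active descendants.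

\medskip\noindent\emph{Step 2: action.} Let $Z$ be the active run of smallest level.

Suppose $Z$ has level $0$. If its latest piece $y$ is not yet confirmed, declare it \emph{confirmed} if $t\ge y$ and $K_t(y)\le\rho_y+d$, and otherwise do nothing. If all pieces of $Z$ are confirmed and $\mathrm{used}_Z<W_Z$, place a new piece $y$, larger than $t$, $\beta_Z$ and all earlier pieces, whose weight is the largest power of $2$ that is at most $\min(\gamma_Z,W_Z-\mathrm{used}_Z)$. If all pieces of $Z$ are confirmed and $\mathrm{used}_Z=W_Z$, then $Z$ returns.

Suppose $Z$ has level $k\ge1$. If $\mathrm{used}_Z=W_Z$, then $Z$ returns. Otherwise call $n$ \emph{eligible} if $\beta_Z\le n\le t$ and $\psi_t(n)$ is defined and not in $T^Z_n$. If no $n$ is eligible, do nothing. Otherwise choose the eligible $n$ with the least \emph{rank}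
\[
n+(\text{number of children of $Z$ started so far for }n),
\]
the least such $n$ in case of a tie. Let $v$ and $u$ be the value and use of $\psi_t(n)$, let $i=|T^Z_n|$, and let $j$ be the number of children that $Z$ has started so far. Start a child for $n$, with \emph{value} $v$, \emph{index} $i$, level $k-1$, base $u$, quota $\gamma_Z2^{-j-1}$ and goal
\[
\min\bigl(w^Z_i(n),\,W_Z-\mathrm{used}_Z\bigr).
\]

\noindent\emph{Step 3: certification.} If in Step~2 a child of $R$ for $n$, with value $v$ and index $i$, has returned and its goal was $w^R_i(n)$, put $v$ into $T^R_n$ and call the child \emph{certified}. If the top run has returned, the construction stops.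

\medskip
The rank is there for fairness. If $\psi(n')$ is undefined, $\psi_t(n')$ may converge at infinitely many stages, and the children for $n'$ may be cancelled again and again; choosing the least eligible number could then keep all larger arguments waiting forever.

The construction is computable uniformly in $d$. At most one run starts at each stage, so for a fixed run $R$ the sets $T^R_n$ are uniformly c.e.

\begin{lemma}\label{lem:basic}
\leavevmode
\begin{itemize}
\item[(a)] Always $\mathrm{used}_R\le W_R$, with equality when $R$ returns. In particular, $L_d$ has weight at most $1$ for every $d$.
\item[(b)] The base of a child is larger than the base of its parent, and a piece is larger than the base of every run that it is in.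
\item[(c)] For each $k$, the quotas of all level-$k$ runs ever started sum to at most $\gamma^*$.
\item[(d)] The pieces that are never confirmed have total weight at most $\gamma^*$.
\item[(e)] A level-$0$ run that is never cancelled returns.
\item[(f)] Let $C$ be a child of $R$ for $n$ with value $v$, base $u$ and index $i$. If $C$ returns at stage $s$, then $\psi_s(n)=v$ with use $u$. While $C$ is active $T^R_n$ does not change, and if $C$ is certified, $|T^R_n|$ grows from $i$ to $i+1$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Induction on the level. At level $0$ each new piece weighs at most $W_R-\mathrm{used}_R$. At level $k\ge1$, a child starts only when $R$ is the lowest active run, so all earlier children have ended and place nothing more; its goal is at most $W_R-\mathrm{used}_R$, and by induction it places at most its goal. A run returns only if $\mathrm{used}_R=W_R$. All pieces are in the top run, whose goal is $1$. Property \eqref{eq:coding} was not used.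

(b) A child of $R$ for $n$ has base $u>n\ge\beta_R$. A piece exceeds the base of its level-$0$ run, which is the largest base in the chain.

(c) Downward induction on $k$: the children of $R$ have quotas summing to at most $\gamma_R\sum_j2^{-j-1}=\gamma_R$.

(d) A level-$0$ run places a piece only when its earlier pieces are confirmed. So at most one of its pieces is never confirmed, and this piece weighs at most the quota of the run. Apply (c) with $k=0$.

(e) Such a run $Z$ acts at every stage until it returns. Each of its pieces is eventually confirmed, by \eqref{eq:coding}. Choose $g$ such that $2^{-g}\le\gamma_Z$ and $W_Z$ is an integer multiple of $2^{-g}$. If $W_Z-\mathrm{used}_Z$ is a positive multiple of $2^{-g}$, the next piece weighs a power of $2$ that is at least $2^{-g}$, so the remainder is again a multiple of $2^{-g}$ and has dropped by at least $2^{-g}$. After finitely many pieces it is $0$, and $Z$ returns.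

(f) $C$ survives Step~1 at every stage after its start up to $s$, so $A\upharpoonright u$ has not changed and the computation persists. While $C$ is active, no other child of $R$ is active, so nothing enters $T^R_n$. At the start of $C$ we had $v\notin T^R_n$ and $|T^R_n|=i$.
\end{proof}

Part (e) is the only place where the choice of $d$ by the recursion theorem matters.

\section{The top run does not return}\label{sec:top}

In this section we assume that the top run returns and derive a contradiction with Lemma~\ref{lem:ledger}. Under this assumption the construction is finite, every run has ended, and the pieces have total weight exactly $1$.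

Each piece $y$ is in exactly one run of each level $k$; let $\beta_k(y)$ be its base. By Lemma~\ref{lem:basic}(b),
\[
0=\beta_N(y)<\beta_{N-1}(y)<\dots<\beta_0(y)<y .
\]
For $1\le k\le N$ we say that $y$ is \emph{$k$-paid at stage $t$} if $y$ was confirmed at a stage before $t$, and at $t$ the string $A\upharpoonright\beta_{k-1}(y)$ changes while $A\upharpoonright\beta_k(y)$ does not. In other words, the least number entering $A$ at $t$ lies in the window $[\beta_k(y),\beta_{k-1}(y))$; see Figure~\ref{fig:windows}. We say that $y$ is \emph{$k$-paid} if it is $k$-paid at some stage, and \emph{$k$-settled} if it is $k$-paid or never confirmed.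

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw[->] (0,0)--(10.3,0);
\draw (0,-0.12)--(0,0.12) (2.4,-0.12)--(2.4,0.12) (4.8,-0.12)--(4.8,0.12) (7.2,-0.12)--(7.2,0.12) (9.2,-0.12)--(9.2,0.12);
\node[below] at (0,-0.12) {$\beta_3=0$};
\node[below] at (2.4,-0.12) {$\beta_2$};
\node[below] at (4.8,-0.12) {$\beta_1$};
\node[below] at (7.2,-0.12) {$\beta_0$};
\node[below] at (9.2,-0.12) {$y$};
\node[above] at (1.2,0.08) {$3$-paid};
\node[above] at (3.6,0.08) {$2$-paid};
\node[above] at (6.0,0.08) {$1$-paid};
\end{tikzpicture}
\caption{A piece $y$ and the bases $\beta_k$ of the runs that contain it, drawn for three levels. After $y$ is confirmed, a stage pays $y$ at level $k$ if the least number entering $A$ lies in $[\beta_k,\beta_{k-1})$. The windows are disjoint and lie below $y$, so payments at different levels are different changes of $A\upharpoonright y$.}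
\label{fig:windows}
\end{figure}

Let $p_y$ be the number of levels $k$ at which $y$ is $k$-paid; it is $0$ if $y$ is never confirmed. The windows are disjoint, so one stage pays $y$ at one level at most, and $A\upharpoonright y$ changes at that stage. So $A\upharpoonright y$ changes at $p_y$ or more stages after the stage $t_y\ge y$ at which $y$ is confirmed. Lemma~\ref{lem:ledger}, applied to the confirmed pieces, yields
\begin{equation}\label{eq:upper}
\sum_yp_y2^{-\rho_y}\le2^{b+d}.
\end{equation}

For the lower bound, fix $k\ge1$ and a run $R$ of level $k$. Every child $C$ of $R$ has ended, and so is of exactly one of three types: \emph{certified}; \emph{interrupted}, that is, cancelled at a stage at which $R$ is not cancelled; or \emph{terminal}, that is, cancelled at the same stage as $R$, or returned without being certified. The pieces $y$ in $C$ have $\beta_{k-1}(y)=\beta_C$ and $\beta_k(y)=\beta_R$, and none of them is confirmed after $C$ has ended, since only active runs confirm pieces.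

\begin{lemma}\label{lem:types}
Let $C$ be a child of $R$ for $n$.
\begin{itemize}
\item[(a)] If $C$ is interrupted, all pieces in $C$ are $k$-settled.
\item[(b)] If $C$ is certified and $R$ later starts another child for $n$, all pieces in $C$ are $k$-settled.
\item[(c)] If $C$ is terminal, it is the last child of $R$, and its index is the final size of $T^R_n$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $C$ be cancelled at $t$. As $R$ is not cancelled at $t$, neither is any ancestor of $R$, so $A\upharpoonright\beta_C$ changes at $t$ and $A\upharpoonright\beta_R$ does not. Cancellation is the first step of stage $t$, so a piece in $C$ that is ever confirmed was confirmed before $t$, and is $k$-paid at $t$.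

(b) Let $v$ and $u=\beta_C$ be the value and base of $C$, let $C$ return at $s_1$, and let the later child start at $s_2>s_1$. By Lemma~\ref{lem:basic}(f), $\psi_{s_1}(n)=v$ with use $u$. At $s_2$ the number $n$ is eligible while $v\in T^R_n$, so $\psi_{s_2}(n)\ne v$. Hence $A\upharpoonright u$ changes at some $t$ with $s_1<t\le s_2$. Since $R$ acts at $s_2$, it was not cancelled at $t$, so $A\upharpoonright\beta_R$ does not change at $t$. A piece in $C$ that is ever confirmed is confirmed by stage $s_1<t$, and is $k$-paid at $t$.

(c) If $C$ is cancelled with $R$, then $R$ never acts again. If $C$ returns uncertified, its goal was $W_R-\mathrm{used}_R$, so afterwards $\mathrm{used}_R=W_R$ by Lemma~\ref{lem:basic}(a), and $R$ starts no further child. In both cases nothing enters $T^R_n$ after the start of $C$.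
\end{proof}

\begin{lemma}\label{lem:account}
Let $V_R$ be the weight of the pieces in $R$, $Q_R$ the weight of those that are $k$-paid, and $U_R$ the weight of those never confirmed. Then $V_R\le\gamma_R+rQ_R+rU_R$.
\end{lemma}

\begin{proof}
Fix $n\ge\beta_R$, write $w_i=w^R_i(n)$, and let $I$ be the final size of $T^R_n$. By Lemma~\ref{lem:basic}(a),(f), the certified children for $n$ are $C_0,\dots,C_{I-1}$, in this order, where $C_i$ has index $i$ and contains weight exactly $w_i$. Let $X_n$ be the weight in the certified and terminal children for $n$, and $P_n$ the weight of the $k$-settled pieces in the certified children for $n$. We claim that $X_n\le w_0+rP_n$.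

Suppose there is no terminal child for $n$. If $I=0$ then $X_n=0$. If $I\ge1$, each of $C_0,\dots,C_{I-2}$ is followed by another child for $n$, so $P_n\ge\sum_{i<I-1}w_i$ by Lemma~\ref{lem:types}(b), and \eqref{eq:geom} gives $X_n=\sum_{i\le I-1}w_i\le w_0+rP_n$.

Suppose there is a terminal child for $n$. By Lemma~\ref{lem:types}(c) there is only one, it comes after all $C_i$, and it has index $I$, so it contains weight at most $w_I$. Now $P_n=\sum_{i<I}w_i$ by Lemma~\ref{lem:types}(b), and \eqref{eq:geom} gives $X_n\le\sum_{i\le I}w_i=w_0+rP_n$.

Let $J$ be the weight in the interrupted children of $R$; all of it is $k$-settled by Lemma~\ref{lem:types}(a). Each piece in $R$ is in exactly one child, so $J+\sum_nP_n\le Q_R+U_R$. With \eqref{eq:ell} and $r\ge1$,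
\[
V_R=J+\sum_nX_n\le\sum_nw^R_0(n)+r\Bigl(J+\sum_nP_n\Bigr)\le\gamma_R+r(Q_R+U_R).
\]
\end{proof}

\begin{proposition}\label{prop:top}
The top run never returns.
\end{proposition}

\begin{proof}
Suppose it does. For $1\le k\le N$ let $Q^{(k)}$ be the total weight of the $k$-paid pieces. Sum the inequality of Lemma~\ref{lem:account} over all runs of level $k$. Each piece is in exactly one of them, so Lemma~\ref{lem:basic}(c),(d) give
\[
1\le\gamma^*+rQ^{(k)}+r\gamma^*\le rQ^{(k)}+2r\gamma^*=rQ^{(k)}+\tfrac12 ,
\]
and $Q^{(k)}\ge1/(2r)$. We do not need the same pieces to be paid at all levels; counting pairs of a piece and a level at which it is paid,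
\[
\sum_yp_y2^{-\rho_y}=\sum_{k=1}^NQ^{(k)}\ge\frac N{2r}=\frac N{2^{q+1}}>2^{b+d}.
\]
This contradicts \eqref{eq:upper}.
\end{proof}

\section{The run that traces $\psi$}\label{sec:golden}

Call a run \emph{permanent} if it never ends, and \emph{golden} if it is permanent, has level at least $1$, and all its children end.

\begin{lemma}\label{lem:golden}
There is a golden run.
\end{lemma}

\begin{proof}
The top run has base $0$, so it is never cancelled, and it is permanent by Proposition~\ref{prop:top}. As long as the current permanent run has a permanent child, pass to that child. The level drops each time, so the process stops at a permanent run without a permanent child, and its level is not $0$ by Lemma~\ref{lem:basic}(e).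
\end{proof}

\begin{lemma}\label{lem:trace}
Let $R$ be golden and $n\ge\beta_R$. If $\psi(n)$ is defined, then $\psi(n)\in T^R_n$. Moreover,
\[
|T^R_n|\le1+\max\Bigl(0,\ \frac{\ell(n)+\log_2(W_R/\gamma_R)}q\Bigr).
\]
\end{lemma}

\begin{proof}
Suppose $\psi(n)=v$ and $v$ never enters $T^R_n$. Let $s^*\ge n$ be a stage after the start of $R$ such that $\psi_t(n)=v$ with a fixed use $u$ for all $t\ge s^*$, and $A_{s^*}\upharpoonright u=A\upharpoonright u$.

First, $R$ starts no child for $n$ after $s^*$. Such a child would have value $v$ and base $u$. It would never be cancelled, because $A\upharpoonright u$ is final and $R$ and its ancestors are never cancelled. Since $R$ is golden, the child would return. If it is certified, $v$ enters $T^R_n$, against our assumption. If not, its goal was $W_R-\mathrm{used}_R$, so $\mathrm{used}_R=W_R$ afterwards and $R$ returns at the next stage, although it is permanent.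

So the rank of $n$ has a fixed value $B$ after $s^*$. Since $R$ stays active and each of its children ends, $R$ is the lowest active run at infinitely many stages. At each of them $\mathrm{used}_R<W_R$, as $R$ does not return, and after $s^*$ the number $n$ is eligible. Hence $R$ starts infinitely many children after $s^*$, each for a number $n'$ whose rank at that time is at most $B$. But then $n'\le B$, and the rank of $n'$ grows by $1$ with each child for $n'$, so each $n'$ receives at most $B+1$ children while its rank is at most $B$. This allows only finitely many children, a contradiction.

For the size bound, suppose $T^R_n\ne\emptyset$. The set $T^R_n$ grows from size $i$ to $i+1$ only through a certified child with goal $w^R_i(n)=\gamma_R2^{-\ell(n)+qi}$, and goals of children are at most $W_R$. So $qi\le\ell(n)+\log_2(W_R/\gamma_R)$ for each such $i$. Thus $T^R_n$ is finite, and the largest such $i$ is $|T^R_n|-1$.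
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
Fix a golden run $R$; then $W_R$, $\gamma_R$ and $\beta_R$ are constants. Since $\ell(n)\le\log_2(n+1)+2\log_2(\log_2(n+1)+2)+2$, Lemma~\ref{lem:trace} gives
\[
|T^R_n|\le\tfrac1q\log_2n+O(\log\log n).
\]
As $1/q<\varepsilon$, there is $n_1\ge\beta_R$ with $|T^R_n|\le\varepsilon\log_2n\le h(n)$ for all $n\ge n_1$. The sets $T^R_n$ ($n\ge n_1$) are uniformly c.e.\ and contain $\psi(n)$ when it is defined, so $\psi$ has an $h$-trace by Lemma~\ref{lem:closure}(b). Since $\psi$ was arbitrary, $A$ is $h$-jump-traceable, and by (F1) and Lemma~\ref{lem:closure}(a) so is every $K$-trivial degree. The functions $\log(n)$ and $\max(1,\lceil\varepsilon\log_2n\rceil)$ satisfy the hypothesis on $h$.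
\end{proof}

\begin{remark}
The constant $b$ determines the number of levels, and through it the possible quotas and goals. It reaches the trace only through the base $\beta_R$ and the additive term $\frac1q\log_2(W_R/\gamma_R)$, both of which are absorbed by the gap between $1/q$ and $\varepsilon$ and by changing finitely many sets. The golden run and the values of $\psi$ below $n_1$ are the finite information that the trace receives from outside the construction. Of the order function $h$ the proof uses only that $h\ge1$ and that $h(n)\ge\varepsilon\log_2n$ for almost all $n$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{nies}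
Nies, \emph{Lowness properties and randomness}, Adv. Math. 197 (2005).

\bibitem{talk}
\emph{Strong Jump-Traceability},
\texttt{https://homepages.ecs.vuw.ac.nz/\allowbreak\textasciitilde greenberg/\allowbreak Talks/\allowbreak 23-ALC12-SJTs.pdf}

\end{thebibliography}
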